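# Majority of inner products against unrestricted postselection

Throughout, $\log$ is the logarithm to base $2$, $\ln$ is the natural logarithm, $[m]=\{1,\dots,m\}$, and $|z|=\sum_i z_i$ for $z\in\{0,1\}^m$.

## 1. Guessing a majority with permission to pass

Take the five bits $z=(1,1,1,0,0)$, unknown to us. We want their majority. We may look at a few randomly chosen positions, and then we either announce a bit or pass. The rule of the game: on every input we must speak with positive probability, and among the runs in which we speak, at least a fraction $2/3$ must be correct. Passing costs nothing.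

With one look at a random position, always announcing what we see, we are right with probability $3/5<2/3$. With two independent looks, speaking only if they agree, the $25$ outcomes split into $3\cdot3=9$ with two ones, $2\cdot 2=4$ with two zeros, and $12$ passes. Given that we speak, we are right with probability $9/13>2/3$. At a general weight $s$ the odds are $s^2:(5-s)^2$, and $s/(5-s)\ge 3/2$ for $s\ge3$, so this strategy works on all inputs with majority $1$; by symmetry it works on all inputs. Looking at two *different* positions is better still: among the $10$ pairs, $3$ show two ones and $1$ shows two zeros, so the odds are $3:1$.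

Now let $m=2t+1$, look at a random set of $i\le t+1$ positions, and speak only if all of them agree. At the critical weight $t+1$ the odds in favor of the right answer are
$$\binom{t+1}{i}:\binom{t}{i}\;=\;(t+1):(t+1-i). \tag{1}$$
These odds reach $2:1$ exactly when $i\ge (t+1)/2$. (Larger weights give larger odds, so the critical weight is the worst case.) So the strategy has to look at about a quarter of all the bits. In contrast, a single look is right with probability at least $\frac{t+1}{2t+1}=\frac12+\frac1{2m}$ on every input. If a tiny advantage over a fair coin is all that is asked, one look is enough.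

Let us make looking expensive. Hide each bit $z_i$ by splitting it between two players: Alice holds $x_i\in\{0,1\}^b$, Bob holds $y_i\in\{0,1\}^b$, and $z_i=\langle x_i,y_i\rangle \bmod 2$. Revealing $z_i$ in the obvious way costs $b+1$ bits of communication. The strategy with $(t+1)/2$ looks then costs on the order of $mb$ bits, which is a constant fraction of the whole input, while the strategy with tiny advantage costs on the order of $b$ bits plus the cost of agreeing on a position. Players may also communicate in ways that do not amount to looking at positions. Can that help? Is there a cheap protocol for the majority when passing is free, however likely passing is? These notes prove that there is none: the cost is a constant fraction of the input length.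

## 2. Two communication classes, and the statements

A communication problem is a family $F=(F_n)_n$ of functions $F_n:\{0,1\}^n\times\{0,1\}^n\to\{0,1\}$; Alice holds $x$ and Bob holds $y$. For a complexity measure $\mathcal C$, the class $\mathcal C$ is the set of problems with $\mathcal C(F_n)\le\mathrm{polylog}(n)$.

**Definition ($\mathrm{PP}$).** A protocol samples a public string $r$ uniformly from $\{0,1\}^k$ and runs a deterministic protocol $\Pi_r$ of communication at most $c$ that outputs a bit. On every input, $\Pr_r[\Pi_r(x,y)=F(x,y)]\ge\frac12+\epsilon$. The cost is $k+c+\log(1/\epsilon)$.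

**Definition ($\mathrm{UPostBPP}$).** A protocol uses private randomness and outputs $0$, $1$ or $\bot$ ("abort"). On every input, $\Pr[\Pi(x,y)\ne\bot]>0$ and $\Pr[\Pi(x,y)=F(x,y)\mid\Pi(x,y)\neq\bot]\ge 2/3$. The cost is the number of bits communicated. The non-abort probability is not charged.

We take the output of a protocol to be a function of its transcript; if a party outputs privately instead, add $2$ bits.

*Example.* Let $F=\mathrm{OR}(z_1,\dots,z_m)$ with hidden bits $z_i$ as above. Alice picks $i\in[m]$ uniformly. With probability $\varepsilon=1/(4m)$ she tells Bob to output $0$. Otherwise she sends $i$ and $x_i$, and Bob outputs $1$ if $z_i=1$ and $\bot$ if $z_i=0$. If $|z|=0$, every non-aborting run outputs $0$. If $|z|\ge1$, the output is $1$ with probability at least $(1-\varepsilon)/m\ge 3/(4m)$ and $0$ with probability $1/(4m)$, so a non-aborting run is correct with probability at least $3/4$. The cost is about $\log m+b$.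

Two charged relatives give the context. In $\mathrm{PostBPP}$, a public $r$ is uniform over $\{0,1\}^k$, each deterministic $\Pi_r$ outputs $0$, $1$ or $\bot$ using at most $c$ bits, the non-abort probability must be at least $\alpha$ on every input, correctness given non-abort is at least $2/3$, and the cost is $k+c+\log(1/\alpha)$. In $\mathrm{UPostBPP}_\square$ the string $r$ may have any distribution on $\{0,1\}^k$, any $\alpha>0$ is allowed, and the cost is $k+c$. One has $\mathrm{UPostBPP}_\square\subseteq\mathrm{UPostBPP}$. It is known that $\mathrm{PP}\not\subseteq\mathrm{UPostBPP}_\square$, and the witness is the function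
$$\mathrm{CONF\text{-}MAJ}:\ (x,y)\mapsto \mathrm{MAJ}_m(z_1,\dots,z_m),\qquad z_i=\langle x_i,y_i\rangle\bmod 2,\quad b=\lceil100\log m\rceil,\quad n=mb.$$
For other input lengths $n$ take the largest $m$ with $mb\le n$ and ignore the remaining bits; only large $n$ matters. (Maximality of $m$ gives $n<(m+1)\lceil100\log(m+1)\rceil\le 2m\cdot 2b=4mb$ for $m\ge2$, since $m+1\le m^2$. So $mb=\Theta(n)$.) The tie convention for even $m$ is irrelevant. The problem, posed in "The Landscape of Communication Complexity Classes", is to prove or disprove $\mathrm{PP}\not\subseteq\mathrm{UPostBPP}$.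

For $f:\{0,1\}^m\to\{0,1\}$ write $f\circ\mathrm{IP}_b^m$ for the function $(x,y)\mapsto f(z(x,y))$, where $x,y\in(\{0,1\}^b)^m$ and $n=mb$.

**Theorem A.** Let $m=2t+1$, $b\ge\max(64000,100\log m)$, and let $f:\{0,1\}^m\to\{0,1\}$ be constant on $\{|z|=t\}$ and constant on $\{|z|=t+1\}$, with different values. Then $\mathrm{UPostBPP}(f\circ\mathrm{IP}_b^m)>b(t+1)/8000$.

**Corollary.** For all large $m$, $\mathrm{UPostBPP}(\mathrm{CONF\text{-}MAJ})>mb/16000$. Hence $\mathrm{UPostBPP}(\mathrm{CONF\text{-}MAJ})=\Theta(n)$ and $\mathrm{PP}\not\subseteq\mathrm{UPostBPP}$.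

**Theorem B.** For symmetric $f$ on $\{0,1\}^m$ let $\tau(f)$ be the least $\tau\ge0$ such that $f$ is constant on $\{z:\tau\le|z|\le m-\tau\}$ (possibly empty). For all $m\ge2$, $b\ge100\log m$ and symmetric $f$: $\mathrm{UPostBPP}(f\circ\mathrm{IP}_b^m)=\Theta(\tau(f)\cdot b)$, with absolute constants.

For example, $\tau(\mathrm{OR})=1$ for $m\ge2$, in agreement with the cheap protocol above, while $\tau(\mathrm{MAJ}_3)=2$, because $\mathrm{MAJ}_3$ is not constant on the weights $[0,3]$ or $[1,2]$.

## 3. Majority with a tiny advantage

This section checks that $\mathrm{CONF\text{-}MAJ}$ has $\mathrm{PP}$ cost $O(\log n)$. It is the single look of Section 1, with care for ties and for the requirement that $r$ be uniform over a power of two.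

Let $\mathrm{MAJ}_m(z)=1$ iff $|z|\ge T$, where $1\le T\le m/2+1$. Choose $M=2^k$ with $8m\le M<16m$. Of the $M$ random strings, assign two to each $i\in[m]$; on these, Alice sends $x_i$ and Bob sends $z_i$, which is output ($b+1$ bits). On $e=M/2-2T+1$ further strings output $1$, and on the rest output $0$. There are enough strings: $e\ge 4m-(m+2)+1\ge0$, and $e\le M/2-1\le M-2m$ because $M/2\ge 4m$. The number of strings that output $1$ is $2|z|+e$. If $|z|\ge T$ this is at least $M/2+1$; if $|z|\le T-1$ it is at most $M/2-1$. So $\epsilon\ge 1/M$, and the cost is at most $k+(b+1)+\log M=O(\log m+b)=O(\log n)$.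

For $m=5$, $T=3$ one gets $M=64$ and $e=27$: ten strings probe, $27$ say $1$, $27$ say $0$. At weight $3$ there are $33$ votes for $1$; at weight $2$ there are $31$.

## 4. Protocols as sums of products, and the decoy that spoils uniform weights

We want to show that a cheap protocol cannot separate weight $t$ from weight $t+1$. First we need to say what a private-coin protocol looks like. For a transcript $\tau$, let $a_\tau(x)$ be the probability, over Alice's coins, that her messages on input $x$ follow $\tau$ whenever the history does so far, and define $b_\tau(y)$ likewise for Bob. The two players' coins are independent, so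
$$\Pr[\tau\mid x,y]=a_\tau(x)\,b_\tau(y),\qquad a_\tau,b_\tau\ge0, \tag{2}$$
and a protocol of cost $c$ has at most $2^c$ transcripts, the leaves of a binary tree of depth at most $c$. Let
$$A_j(x,y)=\Pr[\text{output }j]=\sum_{\tau\text{ labeled }j}a_\tau(x)b_\tau(y),\qquad W=A_0+A_1 .$$
By definition $W>0$ everywhere. Correctness says $A_{F}\ge\frac23W$, hence $A_{1-F}\le\frac13W\le\frac12A_F$, that is,
$$A_{F(x,y)}(x,y)\ge 2A_{1-F(x,y)}(x,y)\quad\text{for all }(x,y). \tag{3}$$

**The loop.** Suppose $f=0$ at weight $t$ and $f=1$ at weight $t+1$. Give $(x,y)$ some weighting under which each transcript is a product measure. Suppose each transcript measure gave *equal* mass to the events $|z|=t$ and $|z|=t+1$. Write $A(s)$ and $B(s)$ for the total mass at weight $s$ of the transcripts labeled $1$ and $0$. Then, using (3) at weights $t$ and $t+1$,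
$$A(t+1)=A(t)\le\tfrac12B(t)=\tfrac12B(t+1)\le\tfrac14A(t+1),$$
so $A(t+1)=0$, and then $B(t+1)\le\frac12A(t+1)=0$ as well, although $W>0$. This would be the contradiction.

**The simplest case.** If $x,y$ are uniform and independent, the $z_i$ are independent with $\Pr[z_i=1]=\frac12(1-2^{-b})$ (given $x_i\neq0$ the bit is fair, given $x_i=0$ it is $0$). For $m=2t+1$, since $\binom mt=\binom m{t+1}$,
$$\Pr[|z|=t+1]\big/\Pr[|z|=t]=\frac{1-2^{-b}}{1+2^{-b}},$$
which is almost exactly $1$. For one block ($m=1$, $n=b$), the same holds for all product distributions $p\otimes q$ with $p,q\le 2^{D-b}$ pointwise and $D$ well below $b/2$. Indeed the matrix $H=\big((-1)^{\langle a,a'\rangle}\big)$ of order $N=2^b$ satisfies $HH^{\mathsf T}=N\cdot\mathrm{Id}$, so it has operator norm $2^{b/2}$, and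
$$\big|\Pr[z=0]-\Pr[z=1]\big|=|p^{\mathsf T}Hq|\le2^{b/2}\|p\|_2\|q\|_2\le2^{b/2}\,2^{D-b}=2^{D-b/2},$$
where we used $\|p\|_2^2\le\max p$. So what the loop needs is that transcripts carrying non-negligible weight are spread out.

**Where uniform weights fail.** The sensible first attempt is to weight inputs uniformly: let transcript $\tau$ have weight $w_\tau\propto\sum_xa_\tau(x)\sum_yb_\tau(y)$, with distributions $p_\tau\propto a_\tau$, $q_\tau\propto b_\tau$. If $W\ge\alpha$ everywhere, this works well: $a_\tau,b_\tau\le1$ and $\sum_{x,y} W\ge\alpha4^n$ give $w_\tau p_\tau(x)=a_\tau(x)\sum_yb_\tau(y)/\sum W\le 2^{-n}/\alpha$, so heavy transcripts are spread out as long as $\log(1/\alpha)$ is charged. In $\mathrm{UPostBPP}$ it is not charged, and the claim becomes false. Take any correct protocol $\Pi$ for $F$ and an input $(x^0,y^0)$. Let Alice announce the result of a coin with success probability $\varepsilon=4^{-2n}$. On success the players run $\Pi$. On failure they check, with two bits, whether $x=x^0$ and $y=y^0$; if so they output $F(x^0,y^0)$, otherwise $\bot$. This is again correct, at $3$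 extra bits: off $(x^0,y^0)$ the conditional output distribution is that of $\Pi$, and at $(x^0,y^0)$ we only add correct answers. But under uniform weights the decoy transcript has mass proportional to $1-\varepsilon$, while all transcripts of $\Pi$ together have mass at most proportional to $\varepsilon4^n=4^{-n}$. Almost all the weight sits on a point mass, about which the one-block computation says nothing, and all the honest work is hidden in transcripts of relative weight at most $2\cdot4^{-n}$.

## 5. Scaling to prescribed marginals

The way out is to notice what may be changed freely. If we multiply row $x$ of all the matrices by $\lambda_x>0$ and column $y$ by $\kappa_y>0$, each transcript remains a product, since $\lambda_xa_\tau(x)\cdot b_\tau(y)\kappa_y$ is one, and the inequality (3) is untouched, since both sides are multiplied by $\lambda_x\kappa_y$. We use this freedom to make the *marginals* of $W$ uniform. Then $w_\tau p_\tau$ is one nonnegative term in a sum equal to the uniform distribution, so $w_\tau p_\tau\le2^{-n}$, whatever the abort probabilities were. The decoy above has $p_\tau(x^0)=1$,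 so its new weight is at most $2^{-n}$.

*Example.* For $0<\varepsilon<1$ let $W=\begin{pmatrix}1&\varepsilon\\ \varepsilon&\varepsilon\end{pmatrix}$. Put $\lambda=\kappa=(\sqrt\varepsilon\,s,s)$. The scaled matrix is
$$\varepsilon s^2\begin{pmatrix}1&\sqrt\varepsilon\\ \sqrt\varepsilon&1\end{pmatrix},$$
and with $\varepsilon s^2=\frac1{2(1+\sqrt\varepsilon)}$ all row and column sums are $\frac12$. The scaled matrix is not uniform, and cannot be made so: the cross ratio $W_{11}W_{22}/(W_{12}W_{21})=1/\varepsilon$ does not change. Only the marginals become uniform, and that is all we use.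

**Lemma 1.** Let $F:\mathcal X\times\mathcal Y\to\{0,1\}$ ($\mathcal X,\mathcal Y$ finite) have a $\mathrm{UPostBPP}$ protocol of cost $c$, and let $\mu,\nu$ be full-support distributions on $\mathcal X,\mathcal Y$. Then there are disjoint index sets $T_0,T_1$ with $|T_0|+|T_1|\le2^c$, weights $w_\tau>0$ with $\sum_\tau w_\tau=1$, and distributions $p_\tau$ on $\mathcal X$, $q_\tau$ on $\mathcal Y$ such that, with $P_j=\sum_{\tau\in T_j}w_\tau\,p_\tau\otimes q_\tau$:

1. $p_\tau\le\mu/w_\tau$ and $q_\tau\le\nu/w_\tau$ pointwise;
2. $P_{F(x,y)}(x,y)\ge2P_{1-F(x,y)}(x,y)$ for all $(x,y)$.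

**Step 1: existence of the scaling (Sinkhorn 1964).** The purpose is to find positive $\lambda_x,\kappa_y$ such that $\lambda_xW(x,y)\kappa_y$ has marginals $\mu$ and $\nu$. They come from a minimum of
$$\Phi(\alpha,\beta)=\sum_{x,y}W(x,y)e^{\alpha_x+\beta_y}-\sum_x\mu(x)\alpha_x-\sum_y\nu(y)\beta_y .$$
Since $\mu$ and $\nu$ both have total mass $1$, $\Phi$ does not change under $(\alpha,\beta)\mapsto(\alpha+s,\beta-s)$, so it suffices to minimize over the closed set where $\max\alpha=0$. Let $T=\max\alpha+\max\beta$, $\omega=\min W>0$, $\mu_0=\min\mu>0$, $\nu_0=\min\nu>0$. The first sum is at least $\omega e^T$. A coordinate where $\alpha$ is minimal has $\mu$-mass at least $\mu_0$, so $\sum_x\mu(x)\alpha_x\le\max\alpha-\mu_0(\max\alpha-\min\alpha)$, and similarly for $\beta$. Hence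
$$\Phi\ge\omega e^T-T+\mu_0(\max\alpha-\min\alpha)+\nu_0(\max\beta-\min\beta).$$
The function $\omega e^T-T$ is bounded below and tends to $\infty$ as $|T|\to\infty$. So on a sublevel set with $\max\alpha=0$, the number $T=\max\beta$ is bounded and both differences are bounded: the set is compact. The continuous function $\Phi$ therefore has a minimum there, and by the invariance it is a global minimum. At it the gradient vanishes:
$$e^{\alpha_x}\sum_yW(x,y)e^{\beta_y}=\mu(x),\qquad e^{\beta_y}\sum_xW(x,y)e^{\alpha_x}=\nu(y).$$
So $\lambda=e^\alpha$, $\kappa=e^\beta$ are as wanted.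

**Step 2: reading off the components.** Put $w_\tau=\big(\sum_x\lambda_xa_\tau(x)\big)\big(\sum_y\kappa_yb_\tau(y)\big)$. Drop the transcripts with output $\bot$ and those with $w_\tau=0$; the latter have $a_\tau(x)b_\tau(y)=0$ everywhere, so $A_0,A_1$ do not change. Let $T_j$ be the remaining transcripts labeled $j$, and let $p_\tau\propto\lambda a_\tau$, $q_\tau\propto\kappa b_\tau$. Then $w_\tau p_\tau(x)q_\tau(y)=\lambda_xa_\tau(x)b_\tau(y)\kappa_y$, so $P_j(x,y)=\lambda_xA_j(x,y)\kappa_y$. Now (3) gives claim 2. The sum $P_0+P_1=\lambda_xW\kappa_y$ has marginals $\mu,\nu$, so $\sum_\tau w_\tau=1$, and $\sum_\tau w_\tau p_\tau=\mu$ gives $w_\tau p_\tau\le\mu$; likewise $w_\tau q_\tau\le\nu$. $\square$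

## 6. Decomposing large rectangles into frozen and nearly uniform blocks

After scaling, each heavy component is a product $p\otimes q$ with $p,q\le2^{D-n}$ for some moderate $D$, and we must compare $\Pr[|z|=t]$ with $\Pr[|z|=t+1]$. Try to extend the one-block computation. For a set $S$ of blocks, the marginal satisfies $p_S\le2^{n-b|S|}2^{D-n}=2^{D-b|S|}$, so the bias of $\sum_{i\in S}z_i$ is at most $2^{b|S|/2}2^{D-b|S|}=2^{D-b|S|/2}$. This says nothing when $|S|\le2D/b$, and we shall need $D$ of order $bt$. The failure is real: if $X=\{x:x_1=0^b\}$, then $D=b$ and $z_1$ is frozen at $0$. All the other blocks are still as good as before, though. So the right statement is that a large rectangle splits into pieces, each with a few frozen blocks (depending on the piece) and the rest nearly uniform.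

**Definition (dense).** Let $I\subseteq[m]$. A nonempty set $X'\subseteq(\{0,1\}^b)^m$ is *$I$-dense* if $|\{x\in X':x_S=a\}|\le2^{-0.9b|S|}|X'|$ for all nonempty $S\subseteq[m]\setminus I$ and all $a\in(\{0,1\}^b)^S$.

The full cube is $\emptyset$-dense; every nonempty set is $[m]$-dense; $\{x:x_1=0^b\}$ is $\{1\}$-dense and not $\emptyset$-dense.

*Example.* Let $m=2$, $X=\{x:x_1=0^b\text{ or }x_2=0^b\}$, $Y$ the full cube. The frozen block depends on the point, so we peel $X$: first take out $\{x_1=0^b\}$, then what remains is $\{x_1\ne0^b,\,x_2=0^b\}$. In the first part block $1$ is frozen and $x_2$ is uniform; in the second part block $2$ is frozen and $x_1$ is uniform on $2^b-1$ values, which is $\{2\}$-dense for large $b$. To make $y$ constant on the frozen block too, split the first part according to the value of $y_1$ and the second according to $y_2$. This peeling, repeated on both sides, is the proof of the next lemma. We write $1\pm\gamma$ for the interval $[1-\gamma,1+\gamma]$.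

**Lemma 2.** Let $b\ge\max(64000,100\log m)$, let $0\le D\le n$ be an integer, and let $X,Y\subseteq(\{0,1\}^b)^m$ with $|X|=|Y|=2^{n-D}$. Then $X\times Y$ can be partitioned into nonempty rectangles $\ell=X_\ell\times Y_\ell$ with associated $I_\ell\subseteq[m]$ such that:

* (a) $x_{I_\ell}$ and $y_{I_\ell}$, hence $z_{I_\ell}$, are constant on $\ell$.
* (b) For $(x,y)$ uniform in $\ell$ and every $w\in\{0,1\}^{[m]\setminus I_\ell}$, $\Pr[z_{[m]\setminus I_\ell}=w]\in(1\pm2^{-100})\,2^{-(m-|I_\ell|)}$.
* (c) For every $k\ge0$, the rectangles with $|I_\ell|\ge k$ contain at most a $2\cdot2^{2D-bk/20}$ fraction of $X\times Y$.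

**Step 1: the tree.** This step constructs the partition. Nodes are triples $v=(X_v,Y_v,I_v)$ with $X_v,Y_v$ nonempty and $x_{I_v}$, $y_{I_v}$ constant on them. The root is $(X,Y,\emptyset)$.

If $X_v$ is not $I_v$-dense, perform an *X-step*. Let $X^{(1)}=X_v$. For $j=1,2,\dots$, stop if $X^{(j)}$ is empty or $I_v$-dense. Otherwise there are a nonempty $J_j\subseteq[m]\setminus I_v$ and a value $\alpha_j$ such that $X^j:=\{x\in X^{(j)}:x_{J_j}=\alpha_j\}$ satisfies
$$\theta_j:=\frac{|X^j|}{|X^{(j)}|}>2^{-0.9b|J_j|}; \tag{4}$$
put $X^{(j+1)}=X^{(j)}\setminus X^j$. Since $X^j\ne\emptyset$, the process stops, at some $X^{(s)}$. The children of $v$ are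
$$\big(X^j,\ \{y\in Y_v:y_{J_j}=\beta\},\ I_v\cup J_j\big)\qquad\text{for all }j\text{ and all }\beta\text{ with nonempty second set},$$
and, if $X^{(s)}$ is nonempty, the *remainder child* $(X^{(s)},Y_v,I_v)$, whose $X$-part is $I_v$-dense.

If $X_v$ is $I_v$-dense but $Y_v$ is not, perform the symmetric *Y-step*, with the roles of the two sides exchanged. If both are $I_v$-dense, $v$ is a leaf. The children of a node partition its rectangle, so the leaves partition $X\times Y$ once we know that the tree is finite, and (a) holds by construction.

**Step 2: the depth is at most $2m+2$.** This bounds how often errors accumulate below. A step to a non-remainder child enlarges $I$ strictly, so a path contains at most $m$ such steps. A remainder child of an X-step has dense $X$-part, so it is a leaf or its own step is a Y-step. A remainder child of a Y-step has both parts dense, so it is a leaf. Hence each enlarging step is immediately preceded by at most one non-enlarging step, and at most two non-enlarging steps occur after the last enlarging one. The depth is at most $m+m+2$.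

**Step 3: a potential that counts leaves.** We need to know that few points lie in leaves with large $I_\ell$. A leaf has at most $2^{n-b|I_\ell|}$ points on each side, so its share of $X\times Y$ is at most about $2^{-2b|I_\ell|}$, up to the factor $2^{2D}$. So it is enough that the number of leaves with a given $|I_\ell|$ is noticeably smaller than $2^{2b|I_\ell|}$. In an X-step, freezing $J$ creates up to $2^{b|J|}$ children through $\beta$. The pairs $(J_j,\alpha_j)$ could also be numerous, but by (4) each takes out at least a $2^{-0.9b|J_j|}$ fraction, so they number roughly $2^{0.9b|J|}$. The product, $2^{1.9b|J|}$, beats $2^{2b|J|}$. To make this precise let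
$$\omega(v)=2^{-1.95b|I_v|}.$$
In an X-step at $v$, the at most $2^{b|J_j|}$ children belonging to a given $j$ contribute in total at most
$$\omega(v)\,2^{b|J_j|-1.95b|J_j|}=\omega(v)\,2^{-0.05b|J_j|}\,2^{-0.9b|J_j|}\le\omega(v)\,2^{-b/20}\,\theta_j .$$
Next we bound $\sum_j\theta_j$. If $X^{(j+1)}\ne\emptyset$, then by $1-u\le\ln(1/u)$,
$$\theta_j=1-\frac{|X^{(j+1)}|}{|X^{(j)}|}\le\ln\frac{|X^{(j)}|}{|X^{(j+1)}|},$$
and these terms telescope to at most $\ln|X_v|\le n$. At most one $j$ has $X^{(j+1)}=\emptyset$, and it has $\theta_j=1$. So $\sum_j\theta_j\le1+n$. The remainder child contributes at most $\omega(v)$. Therefore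
$$\sum_{\text{children }v'\text{ of }v}\omega(v')\le(1+\eta)\,\omega(v),\qquad\eta=(1+n)2^{-b/20},$$
and the same holds for Y-steps. Since $\omega(\text{root})=1$ and the depth is at most $2m+2$, induction gives
$$\sum_{\text{leaves}}\omega(\ell)\le(1+\eta)^{2m+2}\le e^{(2m+2)\eta}\le2. \tag{5}$$
For the last inequality, $2m+2\le4m$ and $1+mb\le2mb$, so $(2m+2)\eta\le8m^2b\,2^{-b/20}$. Because $b\ge100\log m$ we have $m^2\le2^{b/50}$, hence $(2m+2)\eta\le8b\,2^{-0.03b}$. This is decreasing in $b$ for $b\ge64000$, and at $b=64000$ it is $512000\cdot2^{-1920}<\ln2$.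

**Step 4: proof of (c).** By (a), $|X_\ell|,|Y_\ell|\le2^{n-b|I_\ell|}$. The share of $\ell$ in $X\times Y$ is thus at most
$$\frac{2^{2n-2b|I_\ell|}}{2^{2n-2D}}=2^{2D-2b|I_\ell|}=2^{2D-b|I_\ell|/20}\,\omega(\ell).$$
Sum over the leaves with $|I_\ell|\ge k$ and use (5).

**Step 5: proof of (b).** On a leaf both sides are dense, so the one-block computation applies to every set of unfrozen blocks. Let $\emptyset\ne S\subseteq[m]\setminus I_\ell$ and let $p_S,q_S$ be the distributions of $x_S,y_S$ for $(x,y)$ uniform in $\ell$; they are independent. Density gives $\|p_S\|_2^2\le\max p_S\le2^{-0.9b|S|}$, and likewise for $q_S$. Since $\sum_{i\in S}z_i\equiv\langle x_S,y_S\rangle\pmod2$ and the matrix $\big((-1)^{\langle a,a'\rangle}\big)_{a,a'\in\{0,1\}^{b|S|}}$ has operator norm $2^{b|S|/2}$,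
$$\Big|\mathbb E(-1)^{\sum_{i\in S}z_i}\Big|\le2^{b|S|/2}\,\|p_S\|_2\,\|q_S\|_2\le2^{b|S|/2}\cdot2^{-0.9b|S|}=2^{-0.4b|S|}.$$
Let $m'=m-|I_\ell|$. For every $w$, expanding $\prod_{i\notin I_\ell}\big(1+(-1)^{z_i+w_i}\big)$, which is $2^{m'}$ if $z_{[m]\setminus I_\ell}=w$ and $0$ otherwise, and taking expectations,
$$2^{m'}\Pr[z_{[m]\setminus I_\ell}=w]=\sum_{S\subseteq[m]\setminus I_\ell}(-1)^{\sum_{i\in S}w_i}\ \mathbb E(-1)^{\sum_{i\in S}z_i}.$$
The term $S=\emptyset$ is $1$. With $m\,2^{-0.4b}\le1$ and $e^u-1\le2u$ for $0\le u\le1$,
$$\big|2^{m'}\Pr[z_{[m]\setminus I_\ell}=w]-1\big|\le\sum_{S\ne\emptyset}2^{-0.4b|S|}\le(1+2^{-0.4b})^m-1\le2m\,2^{-0.4b}\le2^{1-0.39b}\le2^{-100},$$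
where $m\le2^{b/100}$ was used. $\square$

## 7. Neighboring weights under a high-entropy product distribution

Recall from (1) that fixing $i$ bits to $1$ changes the odds between weights $t+1$ and $t$ by the factor $(t+1)/(t+1-i)$, which is close to $1$ unless $i$ is a sizable fraction of $t$. The same computation now finishes the analysis of one component.

**Lemma 3.** Let $m=2t+1$, $b\ge\max(64000,100\log m)$, let $0\le D\le n$ be an integer, let $p,q$ be distributions on $\{0,1\}^n$ with $p,q\le2^{D-n}$ pointwise, and let $(x,y)\sim p\otimes q$, $\Psi(s)=\Pr[|z|=s]$, $\delta=2\cdot2^{2D-b(t+1)/1000}$. Then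
$$\Psi(t+1)\le1.03\,\Psi(t)+\delta,\qquad\Psi(t)\le1.03\,\Psi(t+1)+\delta,\qquad\Psi(t+1)\ge(1-\delta)(1-2^{-100})2^{-m}.$$

**Step 1: reduction to uniform distributions on sets.** Lemma 2 speaks about sets, so we write $p,q$ as mixtures. The polytope $\{p:0\le p\le2^{D-n},\ \sum p=1\}$ is the convex hull of its extreme points. At an extreme point at most one coordinate lies strictly between the bounds, since two such coordinates could be perturbed in opposite directions. If $K$ coordinates equal $2^{D-n}$ and one equals $\phi\in(0,2^{D-n})$, then $\phi\,2^{n-D}=2^{n-D}-K$ would be an integer strictly between $0$ and $1$, which is impossible. So the extreme points are the uniform distributions on sets of size $2^{n-D}$. Writing $p$ and $q$ as convex combinations of these, $p\otimes q$ is a convex combination of products of them. All three claims are linear inequalities in $\Psi$ with constants independent of $p,q$, so they are preserved. We may assume that $p,q$ are uniform on sets $X,Y$ of size $2^{n-D}$.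

**Step 2: discarding leaves with many frozen blocks.** Apply Lemma 2 and (c) with $k=\lceil(t+1)/50\rceil$. The leaves with $|I_\ell|\ge k$ have total mass at most $2\cdot2^{2D-bk/20}\le\delta$.

**Step 3: one good leaf.** The purpose is to compare the two weights on a leaf with $i=|I_\ell|<k$. As $i$ is an integer, $i<(t+1)/50$, in particular $i\le t$. Let $r\in[0,i]$ be the number of ones in the constant $z_{I_\ell}$, let $m'=m-i$ and $u=t-r$. The event $|z|=t$ asks for $u$ ones among the $m'$ unfrozen blocks, and $|z|=t+1$ asks for $u+1$. Here $u\ge t-i\ge0$ and $m'-(u+1)=t-i+r\ge0$. By (b), conditioned on the leaf,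
$$\Pr[|z|=t]\in(1\pm2^{-100})\binom{m'}{u}2^{-m'},\qquad\Pr[|z|=t+1]\in(1\pm2^{-100})\binom{m'}{u+1}2^{-m'}.$$
Moreover
$$\binom{m'}{u+1}\Big/\binom{m'}{u}=\frac{m'-u}{u+1}=\frac{t+1-(i-r)}{t+1-r}\in\Big[\frac{49}{50},\frac{50}{49}\Big],$$
because numerator and denominator both lie between $\frac{49}{50}(t+1)$ and $t+1$. Since $\frac{50}{49}\cdot\frac{1+2^{-100}}{1-2^{-100}}<1.03$, the two conditional probabilities are within a factor $1.03$ of each other. And since $\binom{m'}{u+1}\ge1$ and $m'\le m$, the second is at least $(1-2^{-100})2^{-m}$.

**Step 4: summing.** Good leaves obey the factor $1.03$ in both directions, and bad leaves contribute at most $\delta$ to $\Psi(t+1)$ or $\Psi(t)$; this gives the first two claims. Good leaves have total mass at least $1-\delta$, which gives the third (trivially true if $\delta\ge1$). $\square$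

## 8. Proof of Theorem A: closing the loop

Exchanging the labels if necessary, let $f=0$ on weight $t$ and $f=1$ on weight $t+1$.

**Step 1: parameters.** Three quantities must be balanced. The cutoff $2^{-D}$ for calling a component heavy should be small enough that $2^c$ light components are negligible, yet Lemma 3 must apply with negligible $\delta$. And "negligible" means compared with the mass at weight $t+1$, which Lemma 3 only guarantees to be about $2^{-m}$. Let
$$D=\Big\lfloor\frac{b(t+1)}{4000}\Big\rfloor\le n,\qquad E=m+6=2t+7 .$$
Suppose, for contradiction, that a protocol of cost $c\le D-E$ exists. Because $b\ge64000$,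
$$\delta\le2\cdot2^{b(t+1)/2000-b(t+1)/1000}=2^{1-b(t+1)/2000}\le2^{1-32(t+1)}\le2^{-E}.$$

**Step 2: heavy and light components.** Apply Lemma 1 to $F=f\circ\mathrm{IP}^m_b$ with $\mu,\nu$ uniform on $\{0,1\}^n$. Put
$$\Psi_\tau(s)=\Pr_{p_\tau\otimes q_\tau}[|z|=s],\qquad A(s)=\sum_{\tau\in T_1}w_\tau\Psi_\tau(s),\qquad B(s)=\sum_{\tau\in T_0}w_\tau\Psi_\tau(s).$$
Call $\tau$ heavy if $w_\tau\ge2^{-D}$. For heavy $\tau$, Lemma 1(1) gives $p_\tau,q_\tau\le2^{-n}/w_\tau\le2^{D-n}$, so Lemma 3 applies. The light components number at most $2^c$ and have total weight at most $2^{c-D}\le2^{-E}$. Using Lemma 3 for heavy $\tau$ and $\Psi_\tau\le1$ for light $\tau$, together with $\delta\le2^{-E}$,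
$$A(t+1)\le1.03\,A(t)+2\cdot2^{-E},\qquad B(t)\le1.03\,B(t+1)+2\cdot2^{-E}. \tag{6}$$

**Step 3: the loop.** Summing Lemma 1(2) over the inputs with $|z|=t$, where $F=0$, and over those with $|z|=t+1$, where $F=1$, gives
$$A(t)\le\tfrac12B(t),\qquad B(t+1)\le\tfrac12A(t+1). \tag{7}$$
Alternating (6) and (7),
$$A(t+1)\le0.515\,B(t)+2\cdot2^{-E}\le0.531\,B(t+1)+3.03\cdot2^{-E}\le0.266\,A(t+1)+3.03\cdot2^{-E}.$$
(Here $0.515\cdot1.03=0.53045$ and $0.515\cdot2+2=3.03$.) Hence $A(t+1)\le\frac{3.03}{0.734}2^{-E}\le4.2\cdot2^{-E}$, and by (7)
$$A(t+1)+B(t+1)\le6.3\cdot2^{-E}=\tfrac{6.3}{64}\,2^{-m}<0.1\cdot2^{-m}.$$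

**Step 4: the contradiction.** The heavy components have total weight at least $1-2^{-E}$, so the third claim of Lemma 3 gives
$$A(t+1)+B(t+1)\ge(1-2^{-E})(1-\delta)(1-2^{-100})2^{-m}\ge\tfrac12\,2^{-m},$$
using $E\ge7$ and $\delta\le2^{-E}$. This contradicts Step 3. So every protocol has
$$c>D-E\ge\frac{b(t+1)}{4000}-1-(2t+7)\ge\frac{b(t+1)}{4000}-8(t+1)\ge\frac{b(t+1)}{8000},$$
the last step because $b/8000\ge8$. $\blacksquare$

## 9. From one jump to $\mathrm{PP}\not\subseteq\mathrm{UPostBPP}$

Theorem A concerns a jump exactly in the middle of an odd number of blocks. The following reduction moves any jump of a symmetric function there.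

**Reduction (R).** Let $f$ on $\{0,1\}^m$ be symmetric with different values on weights $t$ and $t+1$, and let $t'=\min(t,m-t-1)$. Then $f\circ\mathrm{IP}_b^m$ contains as a subproblem a function $f'\circ\mathrm{IP}_b^{2t'+1}$, where $f'$ is constant on weight $t'$ and constant on weight $t'+1$, with different values. Note that $2t'+1\le m$.

*Proof.* Fix $m-(2t'+1)$ of the coordinates of $z$, to $0$ if $t'=t$ and to $1$ otherwise. The players do this by fixing $x_i=y_i=0^b$, which gives $z_i=0$, or $x_i=y_i=10^{b-1}$, which gives $z_i=1$. In the first case the weight of the free coordinates is the total weight, so the jump stays between $t'$ and $t'+1$. In the second case $t'=m-t-1$, the number of fixed ones is $m-2t'-1$, and the jump moves to $t-(m-2t'-1)=(t+1-m)+2t'=t'$ and $t'+1$. $\square$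

A protocol for the whole problem restricts to one for the subproblem, and $b\ge100\log m$ implies $b\ge100\log(2t'+1)$.

**Proof of the Corollary.** For odd $m$, $\mathrm{MAJ}_m$ jumps at $t=(m-1)/2$, and $t'=(m-1)/2$. For even $m$, depending on the tie convention, it jumps at $t\in\{m/2-1,m/2\}$, and in both cases $t'=m/2-1$. So $t'+1\ge m/2$ always. For large $m$ we have $b=\lceil100\log m\rceil\ge64000$, so (R) and Theorem A give
$$\mathrm{UPostBPP}(\mathrm{CONF\text{-}MAJ})>\frac{b(t'+1)}{8000}\ge\frac{mb}{16000}=\Omega(n).$$
The trivial protocol, in which Alice sends her input and Bob sends the answer, costs at most $n+1$, so the cost is $\Theta(n)$, which is not polylogarithmic. Section 3 gave $\mathrm{PP}$ cost $O(\log n)$. Hence $\mathrm{CONF\text{-}MAJ}\in\mathrm{PP}\setminus\mathrm{UPostBPP}$. $\blacksquare$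

## 10. All symmetric outer functions

We prove Theorem B. Write $\tau=\tau(f)$, and $f(s)$ for the value of $f$ on weight $s$. If $\tau=0$, $f$ is constant and the cost is $0$. Let $\tau\ge1$.

**Step 1: lower bound.** The purpose is to find a jump to which (R) applies with $t'=\tau-1$. By minimality, $f$ is constant on the weights in $[\tau,m-\tau]$ but not on those in $[\tau-1,m-\tau+1]$. If $[\tau,m-\tau]$ contains a weight, then $\tau\le m/2$ and $f$ changes between $\tau-1$ and $\tau$ or between $m-\tau$ and $m-\tau+1$. If it is empty, then $\tau>m/2$, while $[\tau-1,m-\tau+1]$ contains at least two weights, so $\tau\le(m+1)/2$. Thus $m$ is odd, $\tau=(m+1)/2=\lfloor m/2\rfloor+1$, and $f$ changes between $\tau-1$ and $\tau$. In all cases $\tau-1\le m-\tau$. A jump at $t=\tau-1$ has $t'=\min(\tau-1,m-\tau)=\tau-1$, and a jump at $t=m-\tau$ has $t'=\min(m-\tau,\tau-1)=\tau-1$.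

If $b\ge64000$, (R) and Theorem A give cost greater than $b\tau/8000$. If $b<64000$, then $m\le2^{b/100}<2^{640}$, so $b\tau\le b(m+1)$ is bounded by an absolute constant. On the other hand the cost is at least $1$: a protocol with no communication has a fixed output, while $f\circ\mathrm{IP}_b^m$ is not constant, because $f$ is not constant and every $z\in\{0,1\}^m$ occurs. In both cases the cost is $\Omega(b\tau)$.

**Step 2: the protocol.** If $\tau>m/2$, Alice sends $x$ and Bob sends the answer, at cost $mb+1\le2\tau b+1$. Let $1\le\tau\le m/2$. The idea generalizes the $\mathrm{OR}$ protocol of Section 2: ask for a set $S$ of positions that all carry ones and a set $S'$ of positions that all carry zeros, abort if the guess is wrong, and make larger guesses overwhelmingly more likely, so that a surviving guess is almost surely as large as possible. Precisely, let $M=4^{m+1}$. Alice samples a pair $(S,S')$ of disjoint subsets of $[m]$ with $|S|,|S'|\le\tau$, with probability proportional to $M^{|S|+|S'|}$. She sends $(S,S')$ and $x_{S\cup S'}$. Bob outputs $\bot$ unless $z_i=1$ for all $i\in S$ and $z_i=0$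 for all $i\in S'$. Otherwise he outputs

* $f(|S|)$ if $|S|<\tau$;
* else $f(m-|S'|)$ if $|S'|<\tau$;
* else the constant value of $f$ on the weights $[\tau,m-\tau]$.

There are at most $(m+1)^\tau$ subsets of $[m]$ of size at most $\tau$, so the cost is at most $2\tau\log(m+1)+2\tau b+O(1)$. As $m\ge2$, $\log(m+1)\le2\log m\le b/50$, and the cost is $O(\tau b)$.

**Step 3: correctness.** Fix an input with $|z|=s$, and put $a=\min(s,\tau)$, $a'=\min(m-s,\tau)$. The pairs that do not abort are those with $S$ inside the ones of $z$ and $S'$ inside the zeros; they satisfy $|S|\le a$ and $|S'|\le a'$. At least one such pair has equality in both, with relative weight $M^{a+a'}$. All pairs with equality in both give the output $f(s)$: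

* if $a<\tau$, then $|S|=a=s$ and the output is $f(s)$;
* if $a=\tau>a'$, then $|S'|=a'=m-s$ and the output is $f(m-|S'|)=f(s)$;
* if $a=a'=\tau$, then $\tau\le s\le m-\tau$ and the output is the constant value, which is $f(s)$.

Each of the remaining non-aborting pairs has $|S|+|S'|\le a+a'-1$, and there are at most $4^m$ pairs, so their total relative weight is at most $4^mM^{a+a'-1}=M^{a+a'}/4$. Given that the protocol does not abort, which has positive probability, the output is correct with probability at least $\frac1{1+1/4}=\frac45>\frac23$. So the cost is $O(\tau b)$, and with Step 1 it is $\Theta(\tau b)$ with absolute constants. $\blacksquare$
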